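# Cycles of prescribed orders through prescribed independent edges

## Minimum degree, independent edges, and prescribed cycle systems

All graphs are finite and simple. The order of a graph is its number of vertices, and $\delta(G)$ is its minimum degree.

**Definition 1 (missing a vertex).** In a graph $G$, a vertex $v$ *misses* a vertex $u$ if $u\ne v$ and $uv\notin E(G)$.

If $G$ has order $n$, every vertex misses at most $d$ vertices and some vertex misses exactly $d$, then $\delta(G)=n-1-d$. Example: in $K_8$ with a perfect matching deleted, every vertex misses exactly one vertex, so the minimum degree is $8-1-1=6$.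

**Definition 2 (disjoint graphs, independent edges).** A set of graphs is disjoint if no two of them have a vertex in common. Edges are independent if no two of them share a vertex.

Example: in the 4-cycle $abcd$ the edges $ab,cd$ are independent and $ab,bc$ are not; two triangles meeting in one vertex are not disjoint.

**Definition 3 (prescribed cycle system).** Let $G$ have order $n$, let $e_1,\dots,e_k$ be independent edges of $G$ and let $n=n_1+\dots+n_k$ with all $n_i\ge4$. The *required cycles* are disjoint cycles $C_1,\dots,C_k$ of orders $n_1,\dots,n_k$ with $e_i\in E(C_i)$ for every $i$.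

Since the orders add up to $n$, the required cycles cover all vertices. Example: in $K_8$ on $\{1,\dots,8\}$ with $e_1=12$, $e_2=34$ and $8=4+4$, the cycles $1\,2\,5\,6$ and $3\,4\,7\,8$ are as required.

The problem comes from the paper "Disjoint cycles with prescribed lengths and independent edges in graphs", and it reads as follows. Let $k\ge2$ and let $G$ have order $n$ and minimum degree at least $(n+2k)/2$. Is it true that for any $k$ independent edges $e_1,\dots,e_k$ of $G$ and any partition $n=n_1+\dots+n_k$ into integers $n_i\ge4$ the required cycles exist?

The answer is no for every $k\ge3$. We prove this first, which is short. Then we prove the corrected statement for $n$ large in terms of $k$, which is long.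

## From cycles to paths outside the prescribed edges

**Definition 4 (ends, the set $W$, path systems).** Let $e_i=x_iy_i$. The $2k$ vertices of $E=\{x_1,y_1,\dots,x_k,y_k\}$ are the *ends*. Put $W=V(G)\setminus E$, $w=|W|=n-2k$ and $m_i=n_i-2\ge2$, so $\sum_i m_i=w$. For a vertex $v$ write $N(v)=N_G(v)\cap W$. Consider the statement

> (P) $W$ can be partitioned into paths $P_1,\dots,P_k$ of $G[W]$ of orders $m_1,\dots,m_k$ such that $P_i$ has one end in $N(x_i)$ and the other in $N(y_i)$.

Example: for the cycles $1\,2\,5\,6$ and $3\,4\,7\,8$ above, $W=\{5,6,7,8\}$, $m_1=m_2=2$, and the paths are $65$ and $87$.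

The required cycles exist if and only if (P) holds. Indeed, if they exist, then $C_i$ contains no end besides $x_i,y_i$, because the other ends lie on the other cycles; deleting $x_i,y_i$ from $C_i$ leaves a path of order $m_i$ in $W$ from a neighbor of $x_i$ to a neighbor of $y_i$. Conversely, adding $e_i$ and the two connecting edges to $P_i$ gives $C_i$.

## Order eight, and one 4-cycle at a time

**The case $k=2$, $n=8$, $8=4+4$.** Here $\delta(G)\ge6$, so every vertex misses at most one vertex and the non-adjacent pairs form a matching. The set $W$ has four vertices, and $G[W]$ is $K_4$ minus a matching, so it has a perfect matching $\{f_1,f_2\}$. Let $f_i=uv$. If it could not be used for $e_i=xy$, then both ways of attaching it would be blocked: one of $xu,yv$ is a non-edge, and one of $xv,yu$ is a non-edge. But each of $xu,yv$ shares a vertex with each of $xv,yu$, and two non-adjacent pairs never share a vertex. So $f_i$ can be used, and the statement is true here.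

**A single part equal to 4.** Suppose $\delta(G)\ge(n+2k)/2$ and $n_1=4$. Every vertex misses at most $D=n-1-\delta(G)\le(w-2)/2$ vertices. For $u\in W$ we have $|N(u)|\ge w-1-D$, and $|N(y_1)|\ge w-D$, so
$$|N(u)\cap N(y_1)|\ \ge\ (w-1-D)+(w-D)-w\ =\ w-1-2D\ \ge\ 1 .$$
So from any $u\in N(x_1)$ there is $v\in N(u)\cap N(y_1)$, and $x_1y_1vu$ is a 4-cycle through $e_1$.

The natural approach is to go on like this, one cycle after another. It stops at the second part equal to 4: the count guarantees one common neighbor, and the first 4-cycle may have used it. To see whether this is real, make all these counts tight with the same vertex $a$: let $x_1,y_1,x_2,y_2$ all be adjacent in $W$ exactly to $I\cup\{a\}$ with $I$ independent. Then each of the two 4-cycles needs $a$. This is the counterexample.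

## Two 4-cycles that need the same vertex

**Theorem 1.** Let $k\ge3$ and let $n=n_1+\dots+n_k$ with $n$ even, all $n_i\ge4$, $n_1=n_2=4$ and $n\ge2k+10$ (for example $n_1=\dots=n_{k-1}=4$ and $n_k\ge8$ even). Then there are a graph $G$ of order $n$ with $\delta(G)=(n+2k)/2$ and independent edges $e_1,\dots,e_k$ of $G$ for which the required cycles do not exist.

**Proof.** The number $w=n-2k\ge10$ is even. Let $W=I\cup B\cup\{a\}$ be a disjoint union with $|I|=w/2$ and $|B|=w/2-1$. Start with the complete graph on $E\cup W$; delete all edges inside $I$ and all edges between $\{x_1,y_1,x_2,y_2\}$ and $B$. All $e_i$ are still present.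

A vertex of $I$ misses $w/2-1$ vertices. A vertex of $B$ misses $4\le w/2-1$ vertices. Each of $x_1,y_1,x_2,y_2$ misses $|B|=w/2-1$ vertices. All other vertices miss none. Hence
$$\delta(G)=n-1-\Bigl(\frac w2-1\Bigr)=n-\frac{n-2k}2=\frac{n+2k}2 .$$
Suppose the required cycles exist. For $i=1,2$ we have $C_i=x_iy_iuvx_i$ with $u,v\in W$. Since $u$ is adjacent to $y_i$ and $v$ to $x_i$, neither lies in $B$. Since $uv$ is an edge and $I$ is independent, $a\in\{u,v\}$. So $a\in C_1\cap C_2$, contradicting disjointness. $\square$

In the example in parentheses, $n\ge4(k-1)+8=4k+4\ge2k+10$ because $k\ge3$. The smallest instance is $k=3$, $n=16$, $(n_1,n_2,n_3)=(4,4,8)$, with $|I|=5$, $|B|=4$ and minimum degree $11=(16+6)/2$. So the statement of the problem is false for every $k\ge3$.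

The same construction with $s$ 4-cycles competing for $s-1$ vertices gives more.

**Proposition 1.** Let $n_i\ge4$, $n_1=\dots=n_s=4$, $1\le s\le k$, and $w=n-2k\ge5s-1$. There is a graph $G$ of order $n$ with $\delta(G)=\lceil(n+2k+s-1)/2\rceil-1$ and independent edges $e_1,\dots,e_k$ for which the required cycles do not exist.

**Proof.** Let $d=\lceil(w-s)/2\rceil$. Since $w-s\ge4s-1$, we have $d\ge2s$. Let $W=I\cup B\cup R$ be a disjoint union with $|I|=d+1$, $|R|=s-1$ and $|B|=w-s-d=\lfloor(w-s)/2\rfloor\le d$. From the complete graph on $E\cup W$ delete the edges inside $I$ and those between $\{x_i,y_i:i\le s\}$ and $B$. Vertices of $I$ miss $d$ vertices, vertices of $B$ miss $2s\le d$, the ends $x_i,y_i$ with $i\le s$ miss $|B|\le d$, and the others miss none. So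
$$\delta(G)=n-1-d=\Bigl\lfloor\frac{n+2k+s-2}2\Bigr\rfloor=\Bigl\lceil\frac{n+2k+s-1}2\Bigr\rceil-1 .$$
As before, each $C_i$ with $i\le s$ would contain a vertex of $R$, and $|R|<s$. $\square$

Check on a small case: $k=2$, $(n_1,n_2)=(4,6)$, $s=1$ gives $w=6$, $d=3$, $|I|=4$, $|B|=2$, $R=\emptyset$, $\delta(G)=6$; the 4-cycle would need an edge inside $I$.

The condition $w\ge5s-1$ also permits all parts to be 4. Take $n=4k$, all $n_i=4$, and apply Proposition 1 with $\lfloor(2k+1)/5\rfloor$ in the role of $s$ (this is at least 1, and $w=2k$ is large enough). Then even minimum degree $\frac{16}5k-O(1)=\frac45n-O(1)$ does not suffice, whereas the statement of the problem asks for $3k=\frac34n$.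

## The threshold for large $n$

**Theorem 2.** For every $k\ge2$ there is $N(k)$ such that the following holds. Let $n=n_1+\dots+n_k\ge N(k)$, $n_i\ge4$, $s=|\{i:n_i=4\}|$, and let $G$ be a graph of order $n$ with
$$\delta(G)\ \ge\ \tfrac12\bigl(n+2k+\max\{s-1,0\}\bigr).$$
Then for any independent edges $e_1,\dots,e_k$ of $G$ there are disjoint cycles $C_1,\dots,C_k$ of orders $n_1,\dots,n_k$ with $e_i\in E(C_i)$.

By Proposition 1 the bound is best possible for every partition with $s\ge1$ ($n$ large). For $s=0$ it is best possible whenever all $n_i$ are even: let $I\subset W$ be independent with $|I|=w/2+1$ and let all other edges be present. Then $\delta(G)=n-1-w/2=(n+2k)/2-1$, but each $P_i$ has at most $m_i/2$ vertices in $I$, which makes at most $w/2<|I|$ in total, so (P) fails.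

**Corollary 1.** Let $k\ge2$ and $n\ge N'(k)$.

(a) $\delta(G)\ge(n+2k)/2$ suffices for the partition $(n_1,\dots,n_k)$ if and only if $s\le1$, or $s=2$ and $n$ is odd. In particular, for large $n$ the statement of the problem is true for $k=2$, and true for every $k$ if all $n_i\ge5$.

(b) The least minimum degree that suffices for all partitions into parts $\ge4$ simultaneously is exactly $\lceil(n+3k-2)/2\rceil$.

**Proof.** Take $N'(k)\ge N(k)$ with $N'(k)\ge7k$, so $w\ge5s-1$ for all $s\le k$ and $s\le k-1$ always (if $s=k$, then $n=4k$). (a) If $s\le1$, Theorem 2 applies directly. If $s=2$ and $n$ is odd, then $(n+2k)/2$ is not an integer, so $\delta(G)\ge(n+2k+1)/2$ and Theorem 2 applies. Conversely, if $s=2$ and $n$ is even, or $s\ge3$, then $\lceil(n+2k+s-1)/2\rceil-1=\lfloor(n+2k+s-2)/2\rfloor\ge(n+2k)/2$, and Proposition 1 gives a graph of this minimum degree without the required cycles. For $k=2$ we have $s\le1$, and if all $n_i\ge5$, then $s=0$. (b) Since $s\le k-1$, the bound of Theorem 2 is at most $(n+3k-2)/2$. The partition $(4,\dots,4,n-4k+4)$ has $s=k-1$, and Proposition 1 shows that $\lceil(n+3k-2)/2\rceil-1$ does not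 suffice for it. $\square$

These notes do not settle $k=2$ for small $n$, nor the exact threshold when $n$ is bounded in terms of $k$. The rest of the lecture proves Theorem 2.

## Three counting inequalities, and what a greedy choice loses

Let $H=G[W]$, $\sigma=\max\{1,s\}$ and $D=n-1-\delta(G)$. Every vertex misses at most $D$ vertices, and the hypothesis $\delta(G)\ge(n+2k+\sigma-1)/2$ becomes
$$2D\le w-1-\sigma.\tag{1}$$
For $u\in W$ let $\mu(u)$ be the number of ends missed by $u$. A vertex $u\in W$ misses at most $D-\mu(u)$ vertices of $W$, so
$$|N(u)|\ge w-1-D+\mu(u)\ge\tfrac w2\quad(u\in W),\qquad |N(z)|\ge w-D\ge\tfrac w2+1\quad(z\in E).\tag{2}$$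
Adding the sizes of two neighborhoods and subtracting $w$,
$$|N(u)\cap N(y_i)|\ge w-1-2D+\mu(u)\ge\sigma+\mu(u)\quad(u\in W),\tag{3}$$
and likewise for $x_i$. The term $\mu(u)$ is a bonus that will matter: whoever misses many ends has more neighbors in $W$.

Call an index $i$ a *four* if $m_i=2$; there are $s$ of them. We number the parts so that $m_k$ is the largest, so $m_k\ge w/k$ and $k$ is not a four.

Two things go wrong with a greedy construction. First, the fours: after some of them are served, up to $2(s-1)$ vertices are used, and (3) only promises $s$ common neighbors. The cure is Lemma 1 below: the graph of edges usable for a four either has a large matching, or has at least $s$ vertices of large degree, and then we give the fours distinct such vertices before choosing any edge. Second, the rest: after deleting $t$ vertices from $H$ we know only minimum degree $w/2-t$ in a graph of order $w-t$, which is below one half of the order. This loss can be real. Take $k=3$, $(m_1,m_2,m_3)=(3,3,w-6)$ with $w$ large and even, $H=K_{w/2,w/2}$ with parts $A,B$, and all edges at the ends; then $D=w/2-1$ and (1) holds. If $P_1,P_2$ both start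 and end in $A$, the remaining parts have orders $w/2-4$ and $w/2-2$, and no Hamilton path exists. If $P_1$ starts and ends in $A$ and $P_2$ in $B$, the rest is balanced. So near such a graph the whole system must be planned in advance.

This suggests the division of the proof. If $H$ is far from the structures where the loss is real, a robust form of Hamiltonicity gives the paths. Near these structures we plan.

**Constants.** Fix
$$\eta=\tfrac1{10^5k},\quad\rho=\tfrac1{10k},\quad\beta=10^{-20}k^{-4},\quad\alpha=10^{-8}\beta^4,\quad C=M=1000k,$$
so $\sqrt\alpha=10^{-4}\beta^2$ and $\alpha^{1/4}=10^{-2}\beta$. Let $w$ be sufficiently large in terms of $k$. For $A,B\subseteq W$, not necessarily disjoint, $e(A,B)$ is the number of pairs $(a,b)\in A\times B$ with $ab\in E(H)$.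

**Definition 5 (extremal).** $H$ is *extremal* if there are $A_1,B_1\subseteq W$ with $|A_1|,|B_1|\ge(\frac12-\alpha)w$ and $e(A_1,B_1)\le\alpha w^2$.

Examples: $K_{w/2,w/2}$ is extremal with $A_1=B_1$ equal to one part, since then $e(A_1,B_1)=0$. Two cliques of order $w/2$ joined by a perfect matching are extremal with $A_1,B_1$ the two cliques, since $e(A_1,B_1)=w/2\le\alpha w^2$ for large $w$. The complete graph on $W$ is not extremal: $e(A_1,B_1)\ge|A_1|(|B_1|-1)\ge w^2/5$ for all $A_1,B_1$ of the required size.

## Distinct hubs, and filling gaps

The first lemma reserves disjoint edges from several given graphs. The second finishes the construction at the very end.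

**Lemma 1.** (a) Let $F$ be a graph with $V(F)\subseteq W$ and without a matching of size $M$, and let $T$ be the set of vertices of degree $\ge M$ in $F$. If $U\subseteq V(F)$, $|U|\ge w/10$, and all vertices of $U$ have degree $\ge d$ in $F$, then some $u\in U$ has $N_F(u)\subseteq T$; in particular $|T|\ge d$.

(b) Let $F_1,\dots,F_h$ ($h\le20k$) be graphs with vertices in $W$, each either having a matching of size $M$ ("type M") or being assigned a vertex $t_j$ with $d_{F_j}(t_j)\ge M$, the assigned vertices being distinct. Then there are disjoint edges $f_j\in E(F_j)$.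

Example: a star with at least $M\ge2$ leaves is not of type M, but its center has degree $\ge M$ and can be assigned.

**Proof.** (a) Let $Q$ be the vertex set of a maximal matching of $F$. Then $|Q|<2M$ and every edge meets $Q$. The vertices of $Q\setminus T$ have degree below $M$, so together they have at most $2M^2$ neighbors. As $w/10>2M+2M^2$, some $u\in U\setminus Q$ has no neighbor in $Q\setminus T$. All neighbors of $u$ lie in $Q$, because $u\notin Q$ and every edge meets $Q$; so $N_F(u)\subseteq Q\cap T$.

(b) For each assigned $t_j$ in turn choose a neighbor in $F_j$ that avoids all assigned and all previously chosen vertices. There are fewer than $2h\le40k<M$ of these, so this is possible. Then, for each graph of type M in turn, choose an edge of its matching avoiding the used vertices. Fewer than $2h<M$ vertices are used, and each spoils at most one edge of the matching. $\square$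

We recall two textbook theorems. Dirac: a graph of order $R\ge3$ and minimum degree $\ge R/2$ has a Hamilton cycle. Moon–Moser: a bipartite graph with parts of size $R\ge2$ each and minimum degree $>R/2$ has a Hamilton cycle.

**Lemma 2.** Let $\theta=\beta w$, $\ell\le k$, and let $R_j\ge1$ $(j\le\ell)$ be integers with $\sum R_j\ge w/(40k)$.

(a) Let $S\subseteq W$, $|S|=\sum R_j$, and let $g_j,g_j'$ be distinct vertices outside $S$; suppose each vertex of $S\cup\{g_j,g_j'\}_j$ misses at most $\theta$ vertices of $S$. Then $S$ can be partitioned into paths $Q_j$ of order $R_j$, with first vertex adjacent to $g_j$ and last vertex adjacent to $g_j'$.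

(b) Let $S_A,S_B\subseteq W$ be disjoint with $|S_A|=|S_B|=\sum R_j$; suppose all vertices of $S_A\cup\{g_j\}_j$ miss at most $\theta$ vertices of $S_B$ and all vertices of $S_B\cup\{g_j'\}_j$ miss at most $\theta$ vertices of $S_A$, where the $g_j,g_j'$ are distinct vertices outside $S_A\cup S_B$. Then $S_A\cup S_B$ can be partitioned into paths $Q_j$ of order $2R_j$ alternating between $S_B$ and $S_A$, with first vertex in $S_B\cap N(g_j)$ and last vertex in $S_A\cap N(g_j')$.

**Proof.** First embed the $Q_j$ with $R_j\le8\theta$ greedily, vertex by vertex. In each of the sets $S$, or $S_A$, $S_B$, at most $8k\theta$ vertices are used in total. A new vertex has to be adjacent to its predecessor (or to $g_j$, if it is the first) and, if it is the last, to $g_j'$; this excludes at most $2\theta$ further vertices. Since $w/(40k)>8k\theta+2\theta+2$, a choice always exists.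

Now partition what is left arbitrarily into sets of size $R_j$ (in (b): pairs of subsets of $S_A$ and $S_B$ of size $R_j$ each) for the remaining $j$, where $R_j>8\theta$.

In (a) each set induces a graph of minimum degree at least $R_j-1-\theta\ge R_j/2$, because $R_j/2>4\theta\ge1+\theta$. By Dirac's theorem it has a Hamilton cycle. Orient the cycle and write $c^+$ for the successor of $c$. At most $2\theta<R_j$ edges $cc^+$ violate one of $c\in N(g_j)$, $c^+\in N(g_j')$. Delete an edge that violates neither; the resulting path has ends $c$ and $c^+$ and is read from $c$ to $c^+$.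

In (b) each pair induces a bipartite graph of minimum degree at least $R_j-\theta>R_j/2$, so by the Moon–Moser theorem it has a Hamilton cycle, with $2R_j$ edges $ba$ ($b\in S_B$, $a\in S_A$). At most $\theta$ vertices $b$ are outside $N(g_j)$ and at most $\theta$ vertices $a$ outside $N(g_j')$, and each lies on two edges of the cycle; so at most $4\theta<2R_j$ edges are bad. Delete an edge $ba$ that is not bad and read the path from $b$ to $a$. $\square$

## Non-extremal $H$: robust outexpansion

**Definition 6 (robust outexpander).** Let $\mathcal D$ be a digraph on $N$ vertices and $0<\nu\le\tau<1$. For a vertex set $S$ let $RN(S)$ be the set of vertices with at least $\nu N$ inneighbors in $S$. $\mathcal D$ is a *robust $(\nu,\tau)$-outexpander* if $|RN(S)|\ge|S|+\nu N$ for all $S$ with $\tau N<|S|<(1-\tau)N$.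

Example: if all arcs in both directions are present, $\nu\le\tau/2$ and $N\ge2/\tau$, then for such $S$ every vertex has at least $|S|-1\ge\nu N$ inneighbors in $S$, so $|RN(S)|=N\ge|S|+\nu N$. If $\mathcal D$ consists of two disjoint complete digraphs of order $N/2$ and $\tau<1/2$, it is not a robust outexpander: for $S$ one of the two halves, $RN(S)\subseteq S$.

**Theorem (Kühn, Osthus, Treglown, J. Combin. Theory Ser. B 100 (2010) 367–380).** If $1/N\ll\nu\le\tau\ll\xi<1$, every robust $(\nu,\tau)$-outexpander on $N$ vertices with minimum in- and outdegree at least $\xi N$ has a (directed) Hamilton cycle.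

The hierarchy means: given $\xi$, the statement holds for all sufficiently small $\tau$, then for all sufficiently small $\nu$ given $\tau$, then for all sufficiently large $N$ given $\nu$. We use this theorem without proof.

Suppose now that $H$ is not extremal. Put
$$\kappa=\alpha^2/200,\qquad\varepsilon=\kappa/(10k),\qquad\gamma=2k\varepsilon=\kappa/5,$$
choose $\tau<1/100$ small enough for the theorem with $\xi=0.4$, and then $\nu\le\min\{\tau/4,\kappa\tau/100\}$ small enough.

**Step 1. Short paths, $m_i\le\varepsilon w$.** The purpose is to remove the paths that are too short to be found by a random partition. Embed them one by one. Let $Q$ be the set of vertices used so far, including those of the current path; always $|Q|\le k\varepsilon w=\kappa w/10$. Any neighborhood in $W$ of a vertex of $W\cup E$, minus $Q$, has at least $w/2-k\varepsilon w\ge(\frac12-\alpha)w$ vertices, so between any two such sets there are more than $\alpha w^2$ pairs forming an edge, as $H$ is not extremal. If $m_i=2$, take an edge between $N(x_i)\setminus Q$ and $N(y_i)\setminus Q$. If $m_i\ge3$, choose greedily a path $v_1\dots v_{m_i-2}$ in $W\setminus Q$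 with $v_1\in N(x_i)$, and then an edge $ab$ with $a\in N(v_{m_i-2})$, $b\in N(y_i)$, both unused; take $v_1\dots v_{m_i-2}ab$.

**Step 2. A random partition for the long paths.** The purpose is to give each long path its own vertex set in which all relevant counts are proportional. Let $W'$ be the set of remaining vertices, $w'=|W'|\ge w-k\varepsilon w$. The remaining indices all have $m_i>\varepsilon w$, and these $m_i$ sum to $w'$. Partition $W'$ uniformly at random into sets $W_i$ with $|W_i|=m_i$. Each $W_i$ is a uniformly random $m_i$-subset of $W'$, so by Hoeffding's bound for the hypergeometric distribution, for fixed $S\subseteq W'$,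
$$\Pr\Bigl(\bigl||S\cap W_i|-|S|m_i/w'\bigr|>w^{2/3}\Bigr)\le2\exp(-2w^{4/3}/m_i)\le2\exp(-2w^{1/3}).$$
So for any $O(w^2)$ prescribed sets $S$ all these deviations are simultaneously at most $w^{2/3}$ with probability tending to 1.

For $u\in W$ let $S_u=W'\setminus N(u)$, and call $u$ *low* if $|N(u)|\le(\frac12+\frac\alpha2)w$ (in $K_{w/2,w/2}$ every vertex is low, in the complete graph none is). If $u,v$ are low, then $|S_u|,|S_v|\ge(\frac12-\frac\alpha2-k\varepsilon)w\ge(\frac12-\alpha)w$, so $e(S_u,S_v)>\alpha w^2$. Hence $S^+_{u,v}=\{a\in S_u:|N(a)\cap S_v|\ge\alpha w/2\}$ has at least $\alpha w/2$ elements; otherwise $e(S_u,S_v)\le\frac{\alpha w}2w+w\frac{\alpha w}2=\alpha w^2$.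

Prescribe the sets $N(v)\cap W'$ ($v\in W\cup E$), $S_u$, $S^+_{u,v}$ and $N(a)\cap S_v$; these are $O(w^2)$ sets. Fix a partition for which all deviations are at most $w^{2/3}$, fix $i$, and write $m=m_i$. As $m>\varepsilon w$, the error $w^{2/3}$ is at most any fixed positive multiple of $m$ for large $w$. We get:

* $|N(v)\cap W_i|\ge(\frac12-k\varepsilon)w\cdot\frac m{w'}-w^{2/3}\ge(\frac12-\gamma)m$ for all $v\in W\cup E$;
* for low $u,v$: $e(S_u\cap W_i,S_v\cap W_i)\ge(\alpha m/3)^2=\alpha^2m^2/9$, since at least $\alpha m/3$ vertices $a\in S^+_{u,v}$ lie in $W_i$, and each has at least $\alpha m/3$ neighbors in $S_v\cap W_i$.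

**Step 3. One Hamilton cycle per long path.** The purpose is to encode the condition on the path ends in a digraph and to verify the hypotheses of the theorem. Let $\mathcal D_i$ be the digraph on $W_i\cup\{z\}$ with both orientations of all edges of $H[W_i]$, all arcs from $z$ to $N(x_i)\cap W_i$, and all arcs from $N(y_i)\cap W_i$ to $z$. Put $m'=m+1$. A Hamilton cycle of $\mathcal D_i$, with $z$ deleted, is a Hamilton path of $H[W_i]$ from a vertex of $N(x_i)$ to a vertex of $N(y_i)$, which is the required $P_i$. All in- and outdegrees are at least $(\frac12-\gamma)m\ge0.4m'$. It remains to prove robust outexpansion.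

Suppose $\tau m'<|S|<(1-\tau)m'$ and $|RN(S)|<|S|+\nu m'$. Let $S_0=S\setminus\{z\}$ and $T_0=W_i\setminus RN(S)$. Each vertex of $T_0$ has fewer than $\nu m'$ inneighbors in $S$, so $e(S_0,T_0)\le\nu m'm\le2\nu m^2$.

(a) Let $|S|\le(\frac12-\kappa)m$. Counting the edges from $S_0$ into $W_i$, $|S_0|(\frac12-\gamma)m\le|S_0||RN(S)|+2\nu m^2$. As $|S_0|\ge\tau m/2$, this gives $|RN(S)|\ge(\frac12-\gamma-4\nu/\tau)m$. Since $\gamma+4\nu/\tau+2\nu\le\frac\kappa5+\frac\kappa{25}+\frac\kappa{50}<\kappa$, we get $|RN(S)|\ge(\frac12-\kappa)m+2\nu m\ge|S|+\nu m'$, a contradiction.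

(b) Let $|S|\ge(\frac12+\kappa)m$. Each $v\in W_i$ has at least $(\frac12-\gamma)m+|S|-1-m\ge(\kappa-\gamma)m-1\ge\nu m'$ neighbors in $S_0$, so $|RN(S)|\ge m$. But $|S|+\nu m'\le(1-\tau+\nu)m'\le(1-\frac34\tau)m'\le m$, a contradiction.

(c) Otherwise $(\frac12-\kappa)m<|S|<(\frac12+\kappa)m$. Then $|S_0|\ge(\frac12-\kappa)m-1$ and $|T_0|\ge m-|S|-\nu m'\ge(\frac12-2\kappa)m$. Both sets have more than $0.45m$ elements, so by averaging there are $u\in S_0$ with $|N(u)\cap T_0|\le5\nu m$ and $v\in T_0$ with $|N(v)\cap S_0|\le5\nu m$. Hence $u$ and $v$ each have at most $(\frac12+3\kappa)m$ neighbors in $W_i$. By concentration they have at most $(\frac12+4\kappa)w'$ neighbors in $W'$, and so at most $(\frac12+4\kappa)w+k\varepsilon w\le(\frac12+\frac\alpha2)w$ in $W$. Thus both are low.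

Now $|S_u\cap W_i|\le(\frac12+\gamma)m$, and this set contains $T_0\setminus N(u)$, which has at least $(\frac12-2\kappa-5\nu)m$ elements; so all but at most $4\kappa m$ of its vertices lie in $T_0$. Likewise all but at most $4\kappa m$ vertices of $S_v\cap W_i$ lie in $S_0$. Therefore
$$e(S_u\cap W_i,S_v\cap W_i)\le e(T_0,S_0)+8\kappa m^2\le2\nu m^2+8\kappa m^2\le9\kappa m^2<\alpha^2m^2/9,$$
contradicting the second bullet. So $\mathcal D_i$ is a robust $(\nu,\tau)$-outexpander, and (P) holds when $H$ is not extremal.

## Two extremal structures

Let $H$ be extremal, with witnesses $A_1,B_1$. Put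
$$A_2=\{a\in A_1:|N(a)\cap B_1|\le\sqrt\alpha w\},\qquad B_2=\{b\in B_1:|N(b)\cap A_1|\le\sqrt\alpha w\}.$$
Each vertex of $A_1\setminus A_2$ contributes more than $\sqrt\alpha w$ to $e(A_1,B_1)\le\alpha w^2$, so $|A_1\setminus A_2|\le\sqrt\alpha w$, and likewise $|B_1\setminus B_2|\le\sqrt\alpha w$. In particular $A_2\ne\emptyset$; a vertex of $A_2$ has at least $w/2-\sqrt\alpha w$ neighbors outside $B_1$, so $|B_1|\le(\frac12+\sqrt\alpha)w$. Likewise $|A_1|\le(\frac12+\sqrt\alpha)w$.

**Case E1: $A_2\cap B_2=\emptyset$ (near two cliques).** The purpose is to find a partition $W=K\cup L$ in which both parts are nearly complete. Every vertex of $A_1\cap B_1$ lies in $A_1\setminus A_2$ or $B_1\setminus B_2$, so $|A_1\cap B_1|\le2\sqrt\alpha w$. Put $K_0=A_1\setminus B_1$, $L_0=B_1\setminus A_1$; both have at least $(\frac12-3\sqrt\alpha)w$ vertices. A vertex of $K_0\cap A_2$ has at most $\sqrt\alpha w$ neighbors in $L_0$, hence at least $(\frac12-\sqrt\alpha)w$ in $W\setminus L_0$, which has at most $(\frac12+3\sqrt\alpha)w$ vertices; so it misses at most $4\sqrt\alpha w$ vertices of $W\setminus L_0$. Similarly for $L_0\cap B_2$ and $W\setminus K_0$.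

Let $K$ be the set of $v\in W$ with $|N(v)\cap K_0|\ge|N(v)\cap L_0|$, and $L=W\setminus K$. By the preceding paragraph $K_0\cap A_2\subseteq K$ and $L_0\cap B_2\subseteq L$. Hence $|K_0\setminus K|\le\sqrt\alpha w$, and $K\setminus K_0$ lies in $(W\setminus(K_0\cup L_0))\cup(L_0\setminus B_2)$, which has at most $7\sqrt\alpha w$ vertices. So $|K\triangle K_0|\le8\sqrt\alpha w$, and likewise $|L\triangle L_0|\le8\sqrt\alpha w$.

Call $v\in K$ *typical* if it misses at most $\beta w$ vertices of $K$, and $v\in L$ typical if it misses at most $\beta w$ vertices of $L$. A vertex of $K_0\cap A_2$ misses at most $4\sqrt\alpha w+|K\cap L_0|\le12\sqrt\alpha w\le\beta w$ vertices of $K$, so it is typical. The other vertices of $K$ lie in $K\setminus K_0$ or $K_0\setminus A_2$ and number at most $8\sqrt\alpha w$; the same for $L$; and $16\sqrt\alpha\le\beta$. Finally, for $v\in K$ we have $|N(v)\cap K_0|\ge\frac12(\frac w2-6\sqrt\alpha w)$, and so $|N(v)\cap K|\ge\frac w4-4\sqrt\alpha w\ge\frac w6$; the same for $L$. Altogether: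

(E1) $|K|,|L|\in(\frac12\pm\beta)w$; at most $\beta w$ vertices are atypical; each vertex has at least $w/6$ neighbors in its own part.

Example: for two cliques joined by a perfect matching, $K$ and $L$ are the two cliques and all vertices are typical.

**Case E2: $A_2\cap B_2\ne\emptyset$ (near a balanced complete bipartite graph).** The purpose is to find a partition $W=A\cup B$ in which nearly all pairs between the parts are edges, and to control the larger part. A vertex of $A_2\cap B_2$ has at most $2\sqrt\alpha w$ neighbors in $A_1\cup B_1$, so $|A_1\cup B_1|\le(\frac12+2\sqrt\alpha)w$. Hence $A_0=A_1\cap B_1$ satisfies $(\frac12-3\sqrt\alpha)w\le|A_0|\le(\frac12+\sqrt\alpha)w$. Let $B_0=W\setminus A_0$ and $A_0'=A_0\cap A_2$.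

A vertex of $A_0'$ has at most $\sqrt\alpha w$ neighbors in $A_0\subseteq B_1$, hence at least $(\frac12-\sqrt\alpha)w$ in $B_0$, and $|B_0|\le(\frac12+3\sqrt\alpha)w$; so it misses at most $4\sqrt\alpha w$ vertices of $B_0$. As $|A_0\setminus A_0'|\le\sqrt\alpha w$, there are at most $5\sqrt\alpha w^2$ non-adjacent pairs in $A_0\times B_0$. So the set $B_0'$ of those $b\in B_0$ that miss at most $\alpha^{1/4}w$ vertices of $A_0$ satisfies $|B_0\setminus B_0'|\le5\alpha^{1/4}w$.

Put
$$A^*=\{v:|N(v)\cap A_0|<\eta w\},\quad B^*=\{v:|N(v)\cap B_0|<\eta w\},\quad Z=W\setminus(A^*\cup B^*).$$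
$A^*$ and $B^*$ are disjoint, because $|N(v)|\ge w/2>2\eta w$. Further $A_0'\subseteq A^*$ since $\sqrt\alpha<\eta$, and no vertex of $B_0'$ is in $A^*$. So $A_0'\subseteq A^*\subseteq A_0\cup(B_0\setminus B_0')$ and $|A^*\triangle A_0|\le6\alpha^{1/4}w$.

Choose a partition $W=A\cup B$ with $A^*\subseteq A$, $B^*\subseteq B$ and $\bigl||A|-|B|\bigr|$ minimum. If the difference is at least 2, then $Z$ is contained in the smaller part, since moving a vertex of $Z$ from the larger to the smaller part would reduce it. If $Z\cap A=\emptyset$, then $A=A^*$. If $Z\cap A\ne\emptyset$, then $|A|\le|B|+1$, so $|A|\le(w+1)/2$, and with $|A^*|\ge|A_0'|\ge(\frac12-4\sqrt\alpha)w$ we get $|A\setminus A^*|\le10\alpha^{1/4}w$. In all cases $|A\triangle A_0|\le20\alpha^{1/4}w=0.2\beta w$; and $A\triangle A_0=B\triangle B_0$.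

Call $v\in A$ *typical* if it misses at most $\beta w$ vertices of $B$, and $v\in B$ typical if it misses at most $\beta w$ vertices of $A$. A vertex of $A_0'$ (contained in $A$) misses at most $4\sqrt\alpha w+0.2\beta w\le\beta w$ vertices of $B$, and a vertex of $B_0'\cap B$ misses at most $\alpha^{1/4}w+0.2\beta w\le\beta w$ vertices of $A$. The remaining vertices number at most $|A\triangle A_0|+|A_0\setminus A_0'|+|B_0\setminus B_0'|\le\beta w$. A vertex of $A$ is not in $B^*$, so it has at least $\eta w-0.2\beta w\ge\eta w/2$ neighbors in $B$; a vertex of $B$ is not in $A^*$, so it has at least $\eta w/2$ neighbors in $A$. If $\bigl||A|-|B|\bigr|\ge2$, the larger part equals $A^*$ or $B^*$, so each of its vertices has at most $\eta w+0.2\beta w\le2\eta w$ neighbors in it. Altogether: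

(E2) $|A|,|B|\in(\frac12\pm\beta)w$; at most $\beta w$ vertices are atypical; each vertex has at least $\eta w/2$ neighbors in the other part; either $\bigl||A|-|B|\bigr|\le1$, or every vertex of the larger part has at most $2\eta w$ neighbors in its own part.

Example: for $K_{w/2,w/2}$ these are the two parts. The property (E2) is symmetric in $A$ and $B$, and only (E2) will be used.

**Definition 7 (good, poor, heavy ends).** In either case let $X$ be a part. An end $z$ is *$X$-good* if it has at least $C$ typical neighbors in $X$, and *$X$-poor* otherwise. It is *$X$-heavy* if $|N(z)\cap X|\ge4\beta w$.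

Example: in Case E1 with $|K|=|L|=w/2$ and $D=w/2-1$, an end may be adjacent to all of $K$ and to exactly one vertex of $L$; it is $L$-poor and $K$-heavy.

Heavy implies good, since $4\beta w-\beta w\ge C$. Each end is heavy for some part, by (2). An $X$-poor end has at most $\beta w+C$ neighbors in $X$, so it misses at most $D-|X|+\beta w+C\le3\beta w$ vertices of the other part, for which it is therefore good and heavy. In particular no end is poor for both parts.

Let $r_X$ be the number of $X$-poor ends and $U_X$ the set of typical vertices of $X$ that miss all $X$-poor ends. An $X$-poor end has fewer than $C$ typical neighbors in $X$, so $|U_X|\ge|X|-\beta w-2kC\ge w/3$, and $\mu(u)\ge r_X$ for $u\in U_X$. Poor ends make it harder to place path ends, and in return they force the vertices of $U_X$ to have more neighbors in $W$. The two remaining cases rest on this exchange.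

From now on, to choose vertices greedily means to choose vertices that are neither used nor reserved.

## Near two cliques

Assume Case E1.

**Step 1. Counting crossing edges.** The purpose is to see how many edges between $K$ and $L$ are guaranteed. For $u\in U_K$, by (2),
$$|N(u)\cap L|\ge w-1-D+r_K-(|K|-1)=d_K:=w-D-|K|+r_K ,$$
and symmetrically $|N(u)\cap K|\ge d_L:=w-D-|L|+r_L$ for $u\in U_L$. By (1),
$$d_K+d_L=w-2D+r_K+r_L\ge2+r_K+r_L=2+\sum_i\pi_i,\tag{4}$$
where $\pi_i\in\{0,1,2\}$ is the number of ends in $\{x_i,y_i\}$ that are poor for some part.

**Step 2. Types of indices.** The purpose is to find for most indices a part in which the path can start and end. If $\pi_i=2$, call $i$ *split* if one of its ends is $K$-poor and the other $L$-poor, and *locked* if both are poor for the same part. For split $i$ let $x_i$ be the $L$-poor and $y_i$ the $K$-poor end. Example: with $|K|=|L|=w/2$, if $x_i$ is adjacent to $K$ and one vertex of $L$, and $y_i$ to $L$ and one vertex of $K$, then $i$ is split; if both are like $x_i$, then $i$ is locked.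

(G) If $i$ is not split, there is a part $X$ such that both ends of $e_i$ are $X$-good and at least one is $X$-heavy.

Suppose not. If both ends are $K$-good, then neither is $K$-heavy, so both are $L$-heavy and hence $L$-good, and $X=L$ would do. So some end is $K$-poor, and by symmetry some end is $L$-poor. These are different ends, so $i$ is split, a contradiction.

Call $i$ *small* if $3\le m_i\le40$ and *large* if $m_i>40$. The index $k$ is large.

**Step 3. Reserving edges.** The purpose is to secure all edges that cannot be found greedily, before anything else is chosen. Let $F$ be the bipartite graph of all edges of $H$ between $K$ and $L$. The graphs from which we reserve one edge each, called items, are: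

* for each split four $i$: the graph $L_i$ of edges $uv$ of $H$ with $u\in N(x_i)$, $v\in N(y_i)$;
* for each split non-four $i$: the graph $F_i$ of edges $uv\in F$, $u\in K$, $v\in L$, with $u\in N(x_i)$ or $v\in N(y_i)$;
* for each large $i$ with $\pi_i=1$ one copy of $F$, for each large locked $i$ two copies of $F$, and two further copies of $F$.

Their number is $h\le2+\sum_i\pi_i\le2k+2\le20k$. We assign vertices to the items that are not of type M, and then apply Lemma 1(b).

If $L_i$ is not of type M, apply Lemma 1(a) with $U=N(x_i)\cap K$. As $x_i$ is $L$-poor, $|U|\ge|K|-3\beta w\ge w/10$. A vertex $u\in U$ has degree at least $|N(u)\cap N(y_i)|\ge\sigma\ge s$ in $L_i$, by (3). So $L_i$ has at least $s$ vertices of degree $\ge M$. There are at most $s$ split fours, so these items can be assigned distinct vertices.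

Now let an item $F$ or $F_i$ not be of type M. In $F$ every vertex of $U_K$ has degree at least $d_K$; in $F_i$ every vertex of $U_K\cap N(x_i)$ does, since all edges of $F$ at it belong to $F_i$. This set has at least $w/3-3\beta w\ge w/10$ elements. By Lemma 1(a) some such vertex $u$ has all its neighbors in the graph among the vertices of degree $\ge M$; these neighbors lie in $L$. So there are at least $\max(d_K,0)$ vertices of degree $\ge M$ in $L$. By the symmetric argument with $U_L$, or $U_L\cap N(y_i)$, there are at least $\max(d_L,0)$ in $K$. By (4) these are at least $2+\sum\pi_i\ge h$ vertices altogether. So we can continue assigning distinct vertices to all these items, and Lemma 1(b) gives disjoint reserved edges, one for each item.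

**Step 4. Fours and small paths.** The purpose is to finish all paths of order at most 40. A split four uses its reserved edge $uv$, with $u\in N(x_i)$, $v\in N(y_i)$. For a four that is not split take $X$ from (G); say $x_i$ is $X$-heavy. Choose a typical $v\in N(y_i)\cap X$ and then a typical $u\in N(x_i)\cap N(v)\cap X$, for which there are at least $4\beta w-2\beta w-O(k)$ choices.

Let $i$ be small and not split. Take $X$ from (G), typical $p\in N(x_i)\cap X$ and $p'\in N(y_i)\cap X$, and join them greedily by a path of order $m_i$ through typical vertices of $X$. Typical vertices of $X$ miss at most $\beta w$ vertices of $X$, and $m_i\ge3$ leaves room for an interior vertex, so this works.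

Let $i$ be small and split, with reserved edge $uv$, $u\in K$, $v\in L$. If $u\in N(x_i)$, start with $u,v$ and continue greedily in $L$ with typical vertices, the last one in $N(y_i)$. This works since $v$ has at least $w/6$ neighbors in $L$ and the $K$-poor end $y_i$ misses at most $3\beta w$ vertices of $L$; if $m_i=3$, the third vertex is taken in $N(v)\cap N(y_i)\cap L$. Otherwise $v\in N(y_i)$; start with $v,u$ and continue in $K$ to a last vertex in $N(x_i)$, in the same way.

Each index uses at most 40 vertices in this step or at most 12 fixed vertices in Step 6, and at most $2h\le4k+4$ vertices are reserved. So before the absorption in Step 7 always fewer than $C$ vertices are used or reserved, and good ends always have an available typical neighbor.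

**Step 5. How many vertices each large path takes from $K$.** The purpose is to fix the numbers $a_i=|P_i\cap K|$ for large $i$. Let $K_1,L_1$ be the sets of vertices of $K,L$ not on a finished path, so the sum of $m_i$ over large $i$ is $|K_1|+|L_1|$. We want integers $a_i$ with $\sum a_i=|K_1|$ (sum over large $i$) and

* $a_k\in[\rho w,m_k-\rho w]$;
* $a_i\in[10,m_i-10]$ if $i\ne k$ and $\pi_i\ge1$;
* $a_i\in\{0,m_i\}$ if $i\ne k$ and $\pi_i=0$, except for at most one such $i=i_0$, for which $a_{i_0}\in[10,m_{i_0}-10]$.

Start with all $a_i$, $i\ne k$, minimal (10 or 0) and raise them one after another to the maximum ($m_i-10$ or $m_i$). Let the value be $|K_1|-\sum_{i\ne k}a_i$; it is what remains for $a_k$. Initially it is at least $(\frac12-\beta)w-50k\ge\rho w$. Finally it is at most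
$$|K_1|-(|K_1|+|L_1|-m_k)+10k=m_k-|L_1|+10k\le m_k-\rho w .$$
If the initial value is at most $m_k-\rho w$, we are done. Otherwise let $i$ be the index at whose change the value drops from some $v>m_k-\rho w$ to some $v'\le m_k-\rho w$. If $v'\ge\rho w$, we are done. If $v'<\rho w$ and $\pi_i\ge1$, let $a_i$ run through all integers between its minimum and maximum; the value decreases in steps of 1 and meets $[\rho w,m_k-\rho w]$, since $m_k\ge w/k=10\rho w$. If $v'<\rho w$ and $\pi_i=0$, then $v'=v-m_i$, so $m_k-\rho w<v<m_i+\rho w$. Put $i_0=i$, $a_i=\lfloor v/2\rfloor$, $a_k=\lceil v/2\rceil$. Then $v/2>4.5\rho w$ and $v/2<(m_k+\rho w)/2$, so $a_k\in[\rho w,m_k-\rho w]$; and $m_i>m_k-2\rho w\ge8\rho w$, so $v/2<(m_i+\rho w)/2$ gives $a_i\in[10,m_i-10]$.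

**Step 6. Skeletons of the large paths.** The purpose is to fix a bounded number of vertices of each large path, leaving at most one gap in $K$ and at most one in $L$, each between two typical vertices. Choose typical $p\in N(x_i)$ and $p'\in N(y_i)$ as follows.

Not crossing ($a_i\in\{0,m_i\}$, $\pi_i=0$): take $p,p'$ both in $L$ if $a_i=0$, both in $K$ if $a_i=m_i$. This is possible as both ends are good for both parts. Leave a gap between $p$ and $p'$.

One crossing ($i$ split, or $\pi_i\le1$ and $0<a_i<m_i$): take one of $p,p'$ in $K$ and the other in $L$. For split $i$ take $p\in K$, $p'\in L$; if $\pi_i=1$, the poor end is good for the other part, and the second end is good for both. Use one reserved edge $uv$, $u\in K$, $v\in L$: the one from $F_i$ if $i$ is split, the one from the copy of $F$ for $i$ if $\pi_i=1$, and one of the two further ones if $\pi_i=0$, which occurs only for $i\in\{k,i_0\}$. Choose typical neighbors $\hat u\in K$ of $u$ and $\hat v\in L$ of $v$. Leave gaps between $\hat u$ and the chosen vertex in $K$, and between $\hat v$ and the chosen vertex in $L$. There are 3 fixed vertices in each part.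

Two crossings ($i$ locked): say both ends are $L$-poor; the other case is symmetric. Take $p,p'\in K$ and the two reserved edges $uv,u'v'$ with $u,u'\in K$. Choose a typical $c\in K\cap N(u')\cap N(p')$, typical $\hat u\in K\cap N(u)$, $\hat v\in L\cap N(v)$ and $\hat v'\in L\cap N(v')$. The path will be
$$p\;\cdots\;\hat u\;u\;v\;\hat v\;\cdots\;\hat v'\;v'\;u'\;c\;p'$$
with a gap from $p$ to $\hat u$ in $K$ and a gap from $\hat v$ to $\hat v'$ in $L$. There are 6 fixed vertices in $K$ and 4 in $L$.

All these choices are possible, since each vertex has at least $w/6$ neighbors in its own part, at most $\beta w$ vertices are atypical, and $p'$ misses at most $\beta w$ vertices of $K$. As $a_i\in[10,m_i-10]$ whenever there is a crossing and $i\ne k$, and $m_i>40$, every gap misses at least one vertex. Unneeded reserved edges are released.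

**Step 7. Absorbing and filling.** The purpose is to put all atypical vertices into path $k$ and then to apply Lemma 2(a). Path $k$ has gaps in both parts, since $a_k\in[\rho w,m_k-\rho w]$. In $K$: if $g$ is the current typical end of the gap and $z\in K$ is an unused atypical vertex, append to $g$ the vertices $c,z,c'$ with typical $c\in N(g)\cap N(z)\cap K$ and typical $c'\in N(z)\cap K$; then $c'$ is the new gap end. In total this uses at most $3\beta w$ vertices, and it is possible since $|N(z)\cap K|\ge w/6$. Do the same in $L$.

Now all unused vertices are typical. Each large path with $a_i>0$ has exactly one gap in $K$; the numbers of vertices missing in these gaps are at least 1, sum to the number of unused vertices of $K$ because $\sum a_i=|K_1|$, and include one (for path $k$) that is at least $\rho w-3\beta w-6\ge w/(40k)$. Similarly in $L$. Lemma 2(a), applied in $K$ and in $L$ with $S$ the set of unused vertices, fills all gaps. This proves (P) in Case E1.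

## Near a balanced complete bipartite graph

Assume Case E2. By symmetry let $|A|\ge|B|$ and put $q=|A|-|B|\ge0$; then $q\le2\beta w$.

**Step 1. Counting edges inside the parts.** The purpose is to see how many edges inside $A$ and inside $B$ are guaranteed. Put $g_A=|A|-1-D$, $g_B=|B|-1-D$, $c_A=r_A+g_A$, $c_B=r_B+g_B$. By (2), every $u\in U_A$ satisfies $|N(u)\cap A|\ge w-1-D+r_A-|B|=c_A$, and every $u\in U_B$ satisfies $|N(u)\cap B|\ge c_B$. By (1), $2g_A=w+q-2-2D\ge q+\sigma-1\ge q$ and $2g_B=w-q-2-2D\ge\sigma-1-q\ge-q$. As $g_A,g_B$ are integers,
$$g_A\ge q/2,\quad g_B\ge-q/2;\qquad\text{if }q\le1:\ g_A\ge q,\ g_B\ge0.\tag{5}$$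

**Step 2. The balance of a path.** The purpose is to express how unevenly a path uses the two parts. For a path $P$ let $v(P)=|P\cap A|-|P\cap B|$. An *AA-defect* (*BB-defect*) of $P$ is an edge of $P$ inside $A$ (inside $B$). If $P$ has order at least 2, then the degrees in $P$ of its vertices in $A$ sum to $2|P\cap A|$ minus the number of path ends in $A$, and also to $2\,\#\mathrm{AA}+\#\mathrm{AB}$, where $\#\mathrm{AA}$, $\#\mathrm{BB}$, $\#\mathrm{AB}$ count the edges of $P$ inside $A$, inside $B$, and between the parts. Subtracting the same identity for $B$,
$$v(P)=\#\mathrm{AA}-\#\mathrm{BB}+\tfrac12(\#\text{ends of }P\text{ in }A-\#\text{ends of }P\text{ in }B),\qquad v(P)\equiv|P|\pmod2.\tag{6}$$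
Example: the path $aa'b$ with $a,a'\in A$, $b\in B$ has one AA-defect, one end in each part, and $v=1$.

**Step 3. A plan for each path that is not a four.** The purpose is to decide in which parts each path starts and ends and which defects it has. Call an end an *A-end* if it is $B$-poor, a *B-end* if it is $A$-poor, and *free* otherwise. An A-end misses at most $3\beta w$ vertices of $A$, a B-end at most $3\beta w$ of $B$. A four is *A-forced* (*B-forced*) if both its ends are A-ends (B-ends); let $\varphi_A,\varphi_B$ be their numbers. In the table the letters are the parts of the two ends of $P_i$, and $v_i$ is the value of $v(P_i)$ given by (6).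

| ends of $e_i$ | $m_i$ | letters, defects, $v_i$ | number |
|---|---|---|---|
| free, free | odd | (A,A), $+1$, or (B,B), $-1$ | $n_f$ |
| A-end, free | odd | (A,A), $+1$ | $n_1$ |
| B-end, free | odd | (B,B), $-1$ | $n_1'$ |
| two A-ends | odd | (A,A), $+1$ | $n_2$ |
| two B-ends | odd | (B,B), $-1$ | $n_2'$ |
| two A-ends | even | (A,A), one BB-defect, $0$, or one AA-defect, $+2$ | $n_3$ |
| two B-ends | even | (B,B), one AA-defect, $0$ | $n_3'$ |
| A-end, B-end | odd | (A,B), one AA-defect, $+1$, or one BB-defect, $-1$ | $n_4$ |
| all other types | even | (A,B), no defect, $0$ | – |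

The other types are free–free, A-end–free, B-end–free and A-end–B-end, all with $m_i$ even. In each row every end is good for the part assigned to it (an A-end gets A, a B-end gets B). Counting A-ends and B-ends,
$$r_B\ge n_1+2n_2+2n_3+n_4+2\varphi_A,\qquad r_A\ge n_1'+2n_2'+2n_3'+n_4+2\varphi_B.\tag{7}$$

**Step 4. Forced fours.** The purpose is to decide which A-forced fours may use an edge between the parts, for which they need a vertex of $B$ of their own. Order the A-forced fours so that the numbers $b_i=|N(y_i)\cap B|$ satisfy $b_1\le\dots\le b_{\varphi_A}$, and let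
$$f_A=\max\{0,\max_j(j-b_j)\}\le\varphi_A .$$
Example: $(b_1,b_2,b_3)=(1,1,3)$ gives $f_A=1$. The first $f_A$ of the A-forced fours are *dropped*; they shall use an edge inside $A$, so $v_i=+2$. The others are *special*; they shall use an edge $uv$ with $v\in N(y_i)\cap B$ and $u\in N(x_i)\cap A$, so $v_i=0$.

Since $b_j\ge j-f_A$ for all $j$, the $t$-th special four has at least $t$ vertices in $N(y_i)\cap B$; so these sets have distinct representatives. Each $v\in N(y_i)\cap B$ has at least $\eta w/2-3\beta w\ge M$ neighbors in $N(x_i)\cap A$, by (E2) and because $x_i$ is an A-end.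

If $f_A>0$ is attained at $j^*\le\varphi_A\le s$, then $j^*=f_A+b_{j^*}\ge f_A$, so each dropped $i$ has $b_i\le b_{j^*}=j^*-f_A\le s-f_A$. By (3), for $u\in U_A$ and dropped $i$,
$$|N(u)\cap N(y_i)\cap A|\ge\sigma+r_A-b_i\ge r_A+f_A.\tag{8}$$
So with $c_A^*=\max\{c_A,r_A+f_A\}$ if $f_A>0$ and $c_A^*=c_A$ if $f_A=0$, every $u\in U_A$ has at least $c_A^*$ neighbors in $A$.

Treat the B-forced fours symmetrically: this defines $f_B\le\varphi_B$ and $c_B^*$; special ones use a vertex of $N(y_i)\cap A$ ($v_i=0$), dropped ones an edge inside $B$ ($v_i=-2$). All other fours will have $v_i=0$.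

This is where the dependence on $s$ enters. In the graph of Theorem 1, put $A=I$ and let the other part be $B\cup\{a\}$: the first two fours have $b_1=b_2=1$, because $a$ is the only neighbor of $y_1$ and of $y_2$ in that part, so $f_A=1$, and one of the fours would need an edge inside the independent set $I$. Inequality (8) says that under the hypothesis of Theorem 2 such edges exist.

**Step 5. Items, and when disjoint edges exist.** The purpose is to list the graphs from which defects and forced fours take their edges and to state a sufficient condition for a simultaneous choice. The items on side $A$ are: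

* (α) for each planned AA-defect a graph: $H[A]$, or, for a path with two A-ends or with an A-end and a B-end, the graph of edges of $H[A]$ having at least one end in $N(x_i)$, where $x_i$ denotes an A-end of $e_i$. At least $w/4$ vertices (those of $U_A$, respectively $U_A\cap N(x_i)$) have degree $\ge c_A^*$ in it.
* (β) for each dropped A-forced four the graph of edges $uv$ of $H[A]$ with $u\in N(x_i)$, $v\in N(y_i)$. At least $w/4$ vertices (those of $U_A\cap N(x_i)$) have degree $\ge r_A+f_A$ in it, by (8).
* (γ) for each special B-forced four a star centered at a vertex of $N(y_i)\cap A$, with leaves in $N(x_i)\cap B$.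

The items on side $B$ are defined symmetrically. Call $c_A^*$ the parameter of an (α)-item and $r_A+f_A$ that of a (β)-item on side $A$, and $c_B^*$, $r_B+f_B$ those on side $B$. Let $h_A,h_B$ be the numbers of items on the two sides.

(S) If there are at most $20k$ items and on each side every (α)- and (β)-item is of type M or has a parameter at least the number of items of that side, then there are disjoint edges, one from each item.

First take distinct representatives for the (γ)-items as centers; a (γ)-item on side $A$ has its center in $A$, and the center has degree $\ge M$ in the star. By Lemma 1(a), each other item on side $A$ not of type M has at least $h_A$ vertices, all in $A$, of degree $\ge M$. So distinct vertices of $A$ can be assigned to all these items; the same for $B$. Then Lemma 1(b) applies.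

**Step 6. Choosing the plan.** The purpose is to make the $v_i$ sum to $q$, as they must, with few enough defects for (S). Let $e$ be the number of paths counted by $n_3$ planned with an AA-defect, $p$ the number of paths counted by $n_4$ planned with an AA-defect, and $\Phi\in\{-n_f,-n_f+2,\dots,n_f\}$ the total contribution of the paths counted by $n_f$. Then
$$S:=\sum v_i=n_1-n_1'+n_2-n_2'+2e+2p-n_4+\Phi+2f_A-2f_B,\qquad S\equiv w\equiv q\pmod2 .$$
The congruence holds because $v_i\equiv m_i$ for each $i$ and $w=|A|+|B|$. If $S>q$, we add $S-q$ BB-defects to path $k$; if $S<q$, we add $q-S$ AA-defects to path $k$. After that $\sum v_i=q$, and still $v_k\equiv m_k$, as $S-q$ is even. Apart from these extra defects,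
$$h_A=n_3'+p+e+f_A+\varphi_B-f_B,\qquad h_B=(n_3-e)+(n_4-p)+f_B+\varphi_A-f_A .$$

Case (i): $q\le1$. Here we take $e=0$, and each extra defect is an (α)-item $H[A]$ or $H[B]$, counted in $h_A$ or $h_B$. By (5), $c_A^*\ge r_A+\max\{g_A,f_A\}$ and $c_B^*\ge r_B+\max\{g_B,f_B\}$; in particular all parameters on side $A$ are at least $r_A+f_A$ and all on side $B$ at least $r_B+f_B$. Start with $p=0$ and $\Phi=-n_f$.

If $S\ge q$, then
$$h_B=S-q+n_3+n_4+f_B+\varphi_A-f_A\le n_1+n_2+n_3+f_A-f_B+\varphi_A-q\le r_B-q,$$
by inserting $S$, using $f_A\le\varphi_A$, and (7). Also $h_A\le n_3'+\varphi_B+f_A\le r_A+f_A$. Both suffice.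

If $S<q$, increase first $\Phi$, then $p$, in steps that raise $S$ by 2, until $S=q$ or $\Phi=n_f$, $p=n_4$. If $S=q$ is reached, then by (7) $h_A\le n_3'+n_4+\varphi_B+f_A\le r_A+f_A$ and $h_B\le n_3+n_4+\varphi_A+f_B\le r_B+f_B$, which suffices. Otherwise $S<q$ with $\Phi=n_f$, $p=n_4$. Then $h_B=n_3+f_B+\varphi_A-f_A\le r_B+f_B$, and inserting $S$,
$$h_A=q-S+n_3'+n_4+f_A+\varphi_B-f_B\le q+n_1'+n_2'+n_3'-f_A+f_B+\varphi_B\le q+r_A-f_A ,$$
using $f_B\le\varphi_B$ and (7). If $f_A=0$, there are no (β)-items on side $A$, and $c_A^*=r_A+g_A\ge r_A+q$ by (5). If $f_A\ge1$, then $h_A\le r_A+q-1\le r_A$. Both suffice.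

In Case (i) always $h_A,h_B\le3k+1$, so there are at most $20k$ items and at most $3k+1$ extra defects.

Case (ii): $q\ge2$. By (E2) every vertex of $A$ has at most $2\eta w$ neighbors in $A$, and by (5) $c_A\ge g_A\ge q/2\ge1$. A graph on $A$ with at least $w/4$ vertices of degree $\ge d\ge1$ and maximum degree $\le2\eta w$ has at least $dw/8$ edges. Each edge meets at most $4\eta w$ edges (itself included), so choosing edges greedily gives a matching of size at least $d/(32\eta)\ge d/(40\eta)=2500kd$. Hence all (α)- and (β)-items on side $A$ are of type M: their parameters are at least 1, as $f_A\ge1$ if there are (β)-items. Moreover $H[A]$ has a matching of size at least $2500kc_A\ge1250kq$. So side $A$ needs no further check. Extra AA-defects are not counted as items; they will be taken from this large matching. Extra BB-defects are items. Always take $\Phi=-n_f$, and start with $p=e=0$.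

If $S\ge q$, the computation in (i) gives $h_B\le r_B-q$, extra BB-defects included. This is at most $r_B-q/2\le c_B\le c_B^*$ by (5), and at most $r_B+f_B$.

If $S<q$, increase first $p$, then $e$, each step raising $S$ by 2, until $S=q$ or $p=n_4$, $e=n_3$. If $S=q$, then
$$h_B+\tfrac q2=(n_3-e)+(n_4-p)+f_B+\varphi_A-f_A+\tfrac S2\le n_3+\tfrac{n_4}2+\varphi_A+\tfrac{n_1+n_2}2\le\tfrac{r_B}2$$
by inserting $S$ and (7). So $h_B\le\frac{r_B-q}2\le r_B-\frac q2\le c_B\le c_B^*$, and $h_B\le r_B+f_B$. If $S<q$ with $p=n_4$, $e=n_3$, then side $B$ has no (α)-items, and $h_B\le f_B+\varphi_A\le r_B+f_B$, the parameter of its (β)-items. Here the number of extra AA-defects is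
$$q-S\le q+n_1'+n_2'+n_f+2f_B\le q+2k .$$

In Case (ii), $h_A\le n_3'+n_4+n_3+\varphi_A+\varphi_B\le k$ and $h_B\le3k$. So in both cases (S) applies. Reserve disjoint edges, one for each item. Path $k$ has in all cases at most $q+3k+1$ extra defects and at most one defect from the table.

**Step 7. Fours, and the paths $P_i$ with $i\ne k$.** The purpose is to build all paths except $P_k$, up to one gap each. Throughout Steps 7 and 8, before the absorption, at most $100k<C$ vertices are used or reserved: at most 20 for each index and at most $40k$ in reserved edges. So good ends always have an available typical neighbor.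

Forced fours use their reserved edges. For a four that is not forced there is a labeling $\{z,z'\}=\{x_i,y_i\}$ with $z$ $A$-good, $z'$ $B$-good, and $z$ $A$-heavy or $z'$ $B$-heavy. Indeed, if some end is free, give the other end a part for which it is good, and the free end the remaining part; if none is free, then one is an A-end and the other a B-end, as the four is not forced. So there is a labeling with $z$ $A$-good and $z'$ $B$-good. If $z$ is not $A$-heavy and $z'$ not $B$-heavy, then $z$ is $B$-heavy and $z'$ is $A$-heavy, and we exchange them. If $z'$ is $B$-heavy, choose a typical $u\in N(z)\cap A$ and then a typical $v\in N(z')\cap N(u)\cap B$, with at least $2\beta w-O(k)$ choices. If $z$ is $A$-heavy, choose first a typical $v\in N(z')\cap B$, then a typical $u\in N(z)\cap N(v)\cap A$. The path is $uv$, and $v_i=0$.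

Now let $i\ne k$ and $3\le m_i\le20$. Recall that all vertices have at least $\eta w/2$ neighbors in the other part, and that $\beta$ is much smaller than $\eta$.

* No defect: choose typical $p\in N(x_i)$, $p'\in N(y_i)$ in the planned parts and join them greedily by an alternating path through typical vertices.
* Two A-ends, $m_i$ even, BB-defect $uv$: take $p,u,v,a,\dots$ with typical $p\in N(x_i)\cap N(u)\cap A$ and typical $a\in N(v)\cap A$, continued alternatingly through typical vertices to a last vertex in $A\cap N(y_i)$; for $m_i=4$ this is $a$ itself. Two B-ends with an AA-defect: symmetric.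
* Two A-ends, $m_i$ even, AA-defect $uv$ with $u\in N(x_i)$: take $u,v,b,\dots$ with typical $b\in N(v)\cap B$, continued alternatingly to a typical last vertex in $A\cap N(y_i)$.
* A-end $x_i$, B-end $y_i$, $m_i$ odd, AA-defect $uv$ with $u\in N(x_i)$: take $u,v,b,\dots$, alternating with typical vertices from $b$ on, last vertex in $B\cap N(y_i)$; for $m_i=3$ take $b\in N(v)\cap N(y_i)\cap B$. BB-defect: symmetric, starting with an edge inside $B$ that has an end in $N(y_i)$.

All choices are possible: for instance $u\in B$ has at least $\eta w/2$ neighbors in $A$, of which the A-end $x_i$ misses at most $3\beta w$ and at most $\beta w$ are atypical. The parities fit by (6).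

Let $i\ne k$ and $m_i>20$. Begin as above with an initial arm ($p$ alone; or $p,u,v,a$; or $u,v,b$; or a symmetric one) ending in a typical vertex $g$. Choose a final typical vertex $g'$ in the planned part and in the neighborhood of the other end of $e_i$. If $g,g'$ lie in the same part, choose a typical neighbor $h'$ of $g'$ in the other part and use the final arm $h',g'$; then $h'$ is the gap end. So we have a gap between typical vertices of different parts, to be filled by an alternating path. The number of missing vertices is even: if the two gap ends were joined by an edge, the arms would form a path with the planned ends and defects, so by (6) the number of fixed vertices is $\equiv v_i\equiv m_i$. It is positive, since at most 6 vertices are fixed.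

**Step 8. Path $k$.** The purpose is to put all extra defects and all remaining atypical vertices into the longest path. Choose typical $p\in N(x_k)$, $p'\in N(y_k)$ in the planned parts. In Case (ii) with $S<q$, choose the $q-S\le q+2k$ edges for the extra AA-defects from the matching of size $1250kq$ in $H[A]$, avoiding the at most $100k$ vertices used or reserved so far; this is possible since $1250kq-100k\ge q+2k$.

Starting from $p$, absorb one after another all defect edges assigned to path $k$ and all remaining atypical vertices. Let $c$ be the current typical last vertex. To absorb a vertex $z\in A$ or an edge $uv$ inside $A$: first, if $c\in B$, move to a typical neighbor of $c$ in $A$, which becomes the new $c$. Then append $b,z,b'$, respectively $b,u,v,b'$, with typical $b\in N(c)\cap N(z)\cap B$ and $b'\in N(z)\cap B$, respectively $b\in N(c)\cap N(u)\cap B$ and $b'\in N(v)\cap B$. Proceed symmetrically for $B$. Each absorption uses at most 5 vertices, in total at most $5(\beta w+q+4k)\le15\beta w+20k\le20\beta w$. Since $z$, $u$ and $v$ have at least $\eta w/2\ge100\beta w$ neighbors in the other part, this is always possible,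 and no defects besides the assigned ones arise.

Finally, if the current last vertex and $p'$ lie in the same part, add a typical neighbor $h'$ of $p'$ in the other part as the gap end. As in Step 7, the number of vertices missing in this gap is even, because $v_k\equiv m_k$. It is at least $m_k-25\beta w\ge w/k-25\beta w\ge w/(10k)$.

**Step 9. Filling all gaps.** The purpose is to check that the unused vertices are balanced and to apply Lemma 2(b). Let $S_A,S_B$ be the sets of unused vertices of $A$ and $B$; all of them are typical. Filling a gap alternatingly adds equally many vertices of $A$ and $B$, and path $i$, once filled, has $v(P_i)=v_i$ by (6). So the vertices already fixed for path $i$ contribute $v_i$ to the difference between the numbers of fixed vertices in $A$ and in $B$. As $\sum v_i=q=|A|-|B|$, we get $|S_A|=|S_B|$. The total number of missing vertices is $|S_A|+|S_B|$, so $|S_A|=\sum R_j$, where $2R_j\ge2$ is the number of vertices missing in the $j$-th gap. There are at most $k$ gaps, and $\sum R_j\ge w/(20k)\ge w/(40k)$. Orient each gap from its end $g_j$ in $A$ to its end $g_j'$ in $B$. All gap ends and all vertices of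 $S_A\cup S_B$ are typical, so the hypotheses of Lemma 2(b) hold with $\theta=\beta w$, and all gaps are filled. This proves (P) in Case E2 and completes the proof of Theorem 2. $\blacksquare$
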